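# A pathological analytic P-ideal with the Radon–Nikodym property

## 1. Three points, three sets, and a gap between covering and measuring

Take the three two-element subsets of $\{1,2,3\}$ and regard them as points:
$$X=\{\,\{1,2\},\ \{1,3\},\ \{2,3\}\,\}.$$
For $i=1,2,3$ let $B_i$ be the set of points $x$ with $i\in x$. Suppose each $B_i$ costs at most $1$. How expensive is $X$?

If we pay by covering, one set is not enough: $B_1$ misses $\{2,3\}$, and similarly for $B_2,B_3$. Two sets suffice, since $B_1\cup B_2$ contains all three points. So the covering cost of $X$ is $2$.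

If we pay by measuring, let $\mu$ be a measure with $\mu(B_i)\le 1$ for each $i$. Every point of $X$ lies in exactly two of the $B_i$, so $2\mu(X)\le\sum_i\mu(B_i)\le3$ and $\mu(X)\le\frac32$. Mass $\frac12$ on each point attains this. So no measure below the covering cost sees that $X$ costs $2$.

The gap grows on larger cubes. Write $[m]=\{1,\dots,m\}$ and, for $X\subseteq\mathcal P([m])$, let $\tau(X)$ be the least $|F|$, $F\subseteq[m]$, such that every $x\in X$ meets $F$ (and $\tau(X)=\infty$ if $\emptyset\in X$). With $B_i=\{x:i\in x\}$ we have $\tau(B_i)=1$. Let $c=\{x:|x|\ge m/3\}$. A set $F$ meets all points of $c$ only if $[m]\setminus F$ has fewer than $m/3$ elements, so $\tau(c)>2m/3$. But if $\mu\le\tau$ is a measure, then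
$$m\ \ge\ \sum_{i}\mu(B_i)=\sum_x|x|\,\mu(\{x\})\ \ge\ \frac m3\,\mu(c),$$
so $\mu(c)\le3$. The covering cost is unbounded in $m$, and the measures stay below $3$.

The right language for this is the following.

**Definition (submeasures).** A *submeasure* on $\omega$ is a map $\phi:\mathcal P(\omega)\to[0,\infty]$ with $\phi(\emptyset)=0$ that is monotone and subadditive. It is *lower semicontinuous* (lsc) if $\phi(A)=\lim_n\phi(A\cap n)$ for all $A$, where $n=\{0,\dots,n-1\}$. An lsc submeasure $\phi$ is *non-pathological* if for every $A\subseteq\omega$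
$$\phi(A)=\sup\{\mu(A):\mu\text{ a finitely additive measure on }\omega\text{ with }\mu\le\phi\}.$$

The same definition on a finite set says that $\tau$ above is not the supremum of the measures below it.

**Definition (ideals).** All ideals are ideals on $\omega$ containing all finite sets, and $\mathcal P(\omega)$ is identified with the Cantor space $2^\omega$, so "analytic" and "continuous" refer to that topology. An ideal $\mathcal I$ is a *P-ideal* if for every countable family $\{A_n\}\subseteq\mathcal I$ there is $A\in\mathcal I$ with $A_n\setminus A$ finite for all $n$. For an lsc submeasure $\phi$ put $\mathrm{Exh}(\phi)=\{A\subseteq\omega:\lim_n\phi(A\setminus n)=0\}$.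

Solecki's theorem says that an ideal is an analytic P-ideal if and only if it equals $\mathrm{Exh}(\phi)$ for some lsc submeasure $\phi$ with $\phi(\{n\})<\infty$ for all $n$. An analytic P-ideal is *non-pathological* if it is $\mathrm{Exh}(\phi)$ for some non-pathological lsc $\phi$, and *pathological* otherwise. To prove that an ideal is pathological one has to defeat every representing $\phi$, not just one.

**Example.** Let $\phi(A)=\sup_n2^{-n}|A\cap[2^n,2^{n+1})|$. It is the supremum of the measures $\mu_n(A)=2^{-n}|A\cap[2^n,2^{n+1})|$, so it is non-pathological, and $\mathcal Z:=\mathrm{Exh}(\phi)=\{A:2^{-n}|A\cap[2^n,2^{n+1})|\to0\}$ is a non-pathological analytic P-ideal. It contains $\{2^n:n\ge1\}$ and does not contain the even numbers.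

## 2. Liftings of homomorphisms into $\mathcal P(\omega)/\mathcal I$

**Definition (liftings).** Let $\Phi:\mathcal P(\omega)/\mathcal I\to\mathcal P(\omega)/\mathcal J$ be a Boolean algebra homomorphism. A function $\varphi:\mathcal P(\omega)\to\mathcal P(\omega)$, not necessarily a homomorphism, is a *lifting* of $\Phi$ if $[\varphi(X)]_{\mathcal J}=\Phi([X]_{\mathcal I})$ for every $X\subseteq\omega$. A lifting is *completely additive* if it has the form $\varphi(A)=h^{-1}[A]$ for some $h:\omega\to\omega$.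

**Definition (RN).** An ideal $\mathcal I$ has the *Radon–Nikodym (RN) property* if every homomorphism $\Phi:\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(\omega)/\mathcal I$ with a continuous lifting has a completely additive lifting.

**Example.** With $\mathcal Z$ as above, let $\Phi([A]_{\mathrm{fin}})=[A]_{\mathcal Z}$ and
$$H(A)=A\,\triangle\,\{2^n+|A\cap n|:n\ge1\}.$$
Since $|A\cap n|\le n<2^n$, the set $H(A)\triangle A$ has one point in each $[2^n,2^{n+1})$, $n\ge1$, so it lies in $\mathcal Z$. Whether $j\in H(A)$ depends on finitely many coordinates of $A$, so $H$ is a continuous lifting of $\Phi$. It is not a homomorphism, since $H(\emptyset)\ne\emptyset$. The lifting $A\mapsto A$ given by $h=\mathrm{id}$ is completely additive. The RN property asks that noise of this kind can always be removed.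

We use two facts due to Farah as background: every non-pathological analytic P-ideal has the RN property, and not every analytic P-ideal has it. So measures below $\phi$ help to remove noise. The problem, taken from "Combinatorics of filters and ideals" (https://www.matmor.unam.mx/~michael/reprints_files/filters.pdf), is whether they are necessary: *is there a pathological analytic P-ideal with the RN property?*

**Theorem 1.** Yes: the ideal $\mathcal I$ defined in Section 4 is a pathological analytic P-ideal with the RN property. In particular the converse of Farah's theorem (non-pathological $\Rightarrow$ RN) fails.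

Strengthenings are stated and proved as Theorem 9 in Section 10.

## 3. One finite block, and the obstruction for covering numbers

Suppose $\omega$ is partitioned into finite blocks $b_n$, and the ideal consists of the $A$ with $\phi_n(A\cap b_n)\to0$, where $\phi_n$ is a submeasure on $b_n$. Say $\phi_n=L_n/n$ with $L_n$ taking values $0,1,\dots,n+1$, and let $S_k$ be the family of sets with $L_n\le k$. A continuous lifting can be cut up (Section 9) into maps $f:\mathcal P(a)\to\mathcal P(b_n)$, $a$ finite, which preserve the Boolean operations up to sets of some level $k=o(n)$. Write $f_x(A)=1$ if $x\in f(A)$ and $f_x(A)=0$ otherwise. We look for $h:b_n\to a$ such that $\{x:f_x(A)=1\}\triangle h^{-1}[A]$ has level at most $k+\text{const}$ for every $A$. The constant must not depend on $|a|$, because $a$ comes from the lifting and its size is not controlled by $n$.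

**Small $a$ by hand.** If $a=\{y\}$, put $h(x)=y$. For $A=a$ the error is $\{x:f_x(a)\ne1\}$, which is small by hypothesis. If $a=\{y,z\}$, put $h(x)=y$ when $f_x(\{y\})=1$ and $h(x)=z$ otherwise. There is no error at $A=\{y\}$. Off the two sets $\{f_x(a)\ne1\}$ and $\{f_x(a)\ne f_x(\{y\})+f_x(\{z\})\}$ (sums mod $2$) we have $f_x(\{z\})=1$ iff $f_x(\{y\})=0$, so the errors at $\{z\}$ and $a$ lie in the union of two small sets (assuming $f_x(\emptyset)=0$).

**The direct approach for larger $a$.** Off the union of all error sets, $f_x$ is an exact homomorphism $\mathcal P(a)\to\{0,1\}$, so it is evaluation at a point $h(x)$. But there are about $2\cdot4^{|a|}$ error sets, so the cost depends on $|a|$.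

**Averaging.** The next thing to try is this. View $V=\mathcal P(a)$ as a vector space over $\mathbb F_2$ with $+=\triangle$. By voting over many pairs, replace $f_x$ by an exactly linear $g_x$, close to $f_x$ in each value. Then the bilinear defect $q_x(A,B)=g_x(A\cap B)+g_x(A)g_x(B)$ vanishes off a small set for each pair $(A,B)$. We want one small set off which it vanishes for all pairs at once. In its simplest form the statement needed is:

> (W) If $u_x:V\to\mathbb F_2$ is linear for each $x$ and $\{x:u_x(S)\ne0\}$ is small for each $S\in V$, then $\{x:u_x\ne0\}$ is small, with a loss independent of $\dim V$.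

Section 1 suggests taking for "small" the sets $X\subseteq\mathcal P([m])$ with $\tau(X)\le t_k$, where $t_1<t_2<\cdots$ grows fast. Then one has pathology. But (W) fails.

**Example (failure of (W) for covering numbers).** Let $\dim V=d$, let $m=2^d-1$, and index the coordinates in $[m]$ by the nonzero $S\in V$. For each nonzero linear $\gamma:V\to\mathbb F_2$ let $x_\gamma=\{S:\gamma(S)=1\}$, a set of $2^{d-1}$ coordinates. Put $u_{x_\gamma}=\gamma$, and $u_x=0$ for all other $x$. For each $S\ne0$,
$$\{x:u_x(S)\ne0\}=\{x_\gamma:\gamma(S)=1\}\subseteq B_S ,$$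
so each of these sets has covering number at most $1$. If $F$ meets all $x_\gamma$, then no nonzero $\gamma$ vanishes on $F$, so $F$ spans $V$ and $|F|\ge d$. Thus $\tau(\{x:u_x\ne0\})=d$, which is unbounded.

For $d=2$ the points $x_\gamma$ are the three two-element subsets of a three-element set, that is, the opening example. The configuration that separates covering from measuring is also the one that breaks (W). (This does not show that the ideal built from covering numbers fails RN. It shows that this argument does not prove it.)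

**What is special about the points $x_\gamma$.** Fix $S\neq 0$ with $\gamma(S)=1$. For every $Y$, $\gamma(Y)$ or $\gamma(S+Y)$ is $1$. So $x_\gamma$ meets every pair $\{Y,S+Y\}$ with $Y\ne0,S$. These are $2^{d-1}-1$ disjoint pairs, and a random $x$ meets all of them with probability $(3/4)^{2^{d-1}-1}$. The obstruction consists of very improbable points, whereas the pathology witness $c=\{|x|\ge m/3\}$ is very probable. We therefore also declare improbable sets to be small. Two points decide how.

First, probability must be compatible with covering. It will not do to call $X$ small when, for some $F$ with $|F|\le t$, its probability conditioned on $x\cap F=\emptyset$ is at most $\varepsilon$. If $|K|\le t$ and $2^{-|K|}\le\varepsilon$, then $\{x:x\cap K=\emptyset\}$ would be small via $F=\emptyset$ and its complement small via $F=K$. The cure is to demand improbability conditioned on avoiding $G$, for *every* $G\supseteq F$.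

Second, the covering part must be kept: a submeasure of the form $X\mapsto\max_GP_G(X)$ alone is a supremum of measures, and so is non-pathological.

## 4. Avoidance measures and the ideal

**Parameters.** Fix $n\ge1$. Put $\varepsilon_n=10^{-6}$ and $\varepsilon_k=(\varepsilon_{k+1}/100)^2$ for $1\le k<n$. Then
$$\varepsilon_{k+1}=100\sqrt{\varepsilon_k},\qquad \varepsilon_k\le10^{-6},\qquad 10\,\varepsilon_k\le\varepsilon_{k+1}.\tag{1}$$
Put $t_1=1$, and given $t=t_k$, $\varepsilon=\varepsilon_k$ let
$$\eta=\frac{\varepsilon}{64\,t\,4^{4t}},\qquad t'=\frac t\eta,\qquad \eta'=\frac{\sqrt\varepsilon}{24\,t'\,64^{t'}},\qquad t_{k+1}=\Big\lceil \frac{t'}{\eta'}+2t'\Big\rceil .\tag{2}$$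
Since $\eta\le1$, we have $t'\ge t$ and $t_{k+1}\ge2t_k$. Put $m=m_n=3t_n$ and $\Omega=\Omega_n=\mathcal P([m])$. The $\varepsilon_k,t_k$ depend on $n$. The formulas in (2) are what the estimates in Sections 7 and 8 need.

**Avoidance measures.** For $G\subseteq[m]$ let $P_G$ be the uniform distribution on $\{x\in\Omega:x\cap G=\emptyset\}$. Under $P_G$ the coordinates outside $G$ are independent and fair, and those in $G$ are absent. Hence for $U\subseteq[m]$
$$P_G(x\cap U=\emptyset)=2^{-|U\setminus G|},\qquad P_G(\,\cdot\mid x\cap U=\emptyset)=P_{G\cup U}.\tag{3}$$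
For $F\subseteq[m]$ and $X\subseteq\Omega$ let
$$\nu_F(X)=\max\{P_G(X):F\subseteq G\subseteq[m]\}.$$
Then $\nu_F$ is monotone and subadditive in $X$, and $\nu_{F'}\le\nu_F$ if $F\subseteq F'$.

*Examples.* $\nu_{\{i\}}(B_i)=0$, because $P_G(B_i)=0$ whenever $i\in G$. On the other hand $\nu_F(\{\emptyset\})=1$ for every $F$: take $G=[m]$. For the points of Section 3 (with $m=2^d-1$) and any $G$, if some $x_\gamma$ avoids $G$ then $m-|G|\ge2^{d-1}$ and each such point has $P_G$-mass $2^{-(m-|G|)}$. So $\nu_\emptyset(\{x_\gamma:\gamma\ne0\})\le(2^d-1)2^{-2^{d-1}}$, which for $d=6$ is already below $10^{-6}$. The obstruction has become small.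

**Levels.** For $1\le k\le n$ let
$$S_k=\{X\subseteq\Omega:\ \exists F\subseteq[m]\ \ |F|\le t_k,\ \nu_F(X)\le\varepsilon_k\}.$$
Each $S_k$ is closed under subsets and contains $\emptyset$, and $S_k\subseteq S_{k+1}$. If $X,Y\in S_k$ via $F,F'$, then $|F\cup F'|\le2t_k\le t_{k+1}$ and $\nu_{F\cup F'}(X\cup Y)\le\nu_F(X)+\nu_{F'}(Y)\le2\varepsilon_k\le\varepsilon_{k+1}$. So
$$X,Y\in S_k\ \Longrightarrow\ X\cup Y\in S_{k+1}\qquad(k<n).\tag{4}$$

Let $L_n(\emptyset)=0$. For $X\ne\emptyset$ let $L_n(X)$ be the least $k\in\{1,\dots,n\}$ with $X\in S_k$, and $L_n(X)=n+1$ if there is none. Then $L_n$ is monotone. It is subadditive. This is clear if one of the sets is empty or has value $n+1$. Otherwise let $L_n(X)=k$, $L_n(Y)=l$ with $1\le k,l\le n$. If $\max(k,l)<n$, then (4) gives $L_n(X\cup Y)\le\max(k,l)+1$. If $\max(k,l)=n$, this bound holds because $L_n\le n+1$. And $\max(k,l)+1\le k+l$. Put $\phi_n=L_n/n$.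

*The case $n=1$ by hand.* Here $t_1=1$, $m_1=3$, $\varepsilon_1=10^{-6}$. All $P_G$-probabilities on $\mathcal P([3])$ are multiples of $\frac18$, so $\nu_F(X)\le10^{-6}$ means $\nu_F(X)=0$. Taking $G=F$, this says that every $x\in X$ meets $F$. So $L_1(X)=1$ exactly when $X$ is nonempty and contained in some $B_i$, and $L_1(X)=2$ for every other nonempty $X$. For instance the set $X$ of Section 1 has $L_1(X)=2$.

**The ideal.** Partition $\omega$ into consecutive finite intervals $b_n$ ($n\ge1$) with $|b_n|=|\Omega_n|$ and identify $b_n$ with $\Omega_n$. Let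
$$\phi(A)=\sup_n\phi_n(A\cap b_n),\qquad \mathcal I=\mathrm{Exh}(\phi).$$
Clearly $\phi$ is a submeasure, and $\phi\le2$ because $L_n\le n+1$. It is lsc: for each $n$, once $N$ exceeds all elements of $b_n$ we have $\phi(A\cap N)\ge\phi_n(A\cap b_n)$. Moreover
$$\mathcal I=\{A\subseteq\omega:\phi_n(A\cap b_n)\to0\}.\tag{5}$$
If $\phi_n(A\cap b_n)<\delta$ for $n\ge n_0$ and $N$ exceeds all elements of $b_n$, $n<n_0$, then $\phi(A\setminus N)\le\delta$. Conversely, for each $N$ all but finitely many $b_n$ lie above $N$, and for those $\phi(A\setminus N)\ge\phi_n(A\cap b_n)$. By Solecki's theorem $\mathcal I$ is an analytic P-ideal.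

## 5. Averaging over the sets $B_i^n$: $\mathcal I$ is pathological

For $i\in[m_n]$ let $B^n_i=\{x\in b_n:i\in x\}$, and let $c_n=\{x\in b_n:|x|\ge m_n/3\}$.

**Proposition 2.** (a) $L_n(B_i^n)=1$ for all $i$, and $L_n(c_n)=n+1$. (b) If $\psi$ is a non-pathological lsc submeasure with $\mathcal I\subseteq\mathrm{Exh}(\psi)$, then $\psi(c_n)\to0$. (c) $\mathcal I$ is pathological.

*Proof.* (a) For $F=\{i\}$ we have $|F|=1=t_1$ and $\nu_F(B_i^n)=0$. Now let $|F|\le t_n$. Under $P_F$ the number $|x|$ is binomial with parameters $m_n-|F|$ and $\frac12$. As $m_n=3t_n$, $(m_n-|F|)/2\ge t_n=m_n/3$. By symmetry of the binomial distribution,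
$$\nu_F(c_n)\ge P_F(c_n)\ge P_F\big(|x|\ge\tfrac{m_n-|F|}2\big)\ge\tfrac12>\varepsilon_n .$$
So $c_n\notin S_n$, and $L_n(c_n)=n+1$.

(b) Let $\beta_n=\max_i\psi(B_i^n)$. First, $\beta_n\to0$. Otherwise there are $\delta>0$, an infinite $M$ and $i_n$ ($n\in M$) with $\psi(B^n_{i_n})\ge\delta$. The set $X=\bigcup_{n\in M}B^n_{i_n}$ is in $\mathcal I$, because $\phi_n(B^n_{i_n})=1/n$. But for every $N$ some $b_n$ with $n\in M$ lies above $N$, so $\psi(X\setminus N)\ge\delta$. This contradicts $X\in\mathrm{Exh}(\psi)$.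

Next, let $\mu\le\psi$ be a measure. As in Section 1,
$$\beta_n\ \ge\ \frac1{m_n}\sum_i\mu(B_i^n)\ =\ \sum_{x\in b_n}\frac{|x|}{m_n}\,\mu(\{x\})\ \ge\ \sum_{x\in c_n}\frac{|x|}{m_n}\,\mu(\{x\})\ \ge\ \frac13\mu(c_n).$$
Taking the supremum over $\mu$, $\psi(c_n)\le3\beta_n\to0$.

(c) Suppose $\mathcal I=\mathrm{Exh}(\psi)$ with $\psi$ non-pathological. By (b) choose $n_1<n_2<\cdots$ with $\psi(c_{n_j})\le2^{-j}$, and let $X=\bigcup_jc_{n_j}$. An lsc submeasure is countably subadditive: each $\psi(A\cap N)$ is bounded by a finite subsum. Given $J$, for $N$ above $b_{n_1},\dots,b_{n_{J-1}}$ we get $\psi(X\setminus N)\le\sum_{j\ge J}2^{-j}$, so $X\in\mathrm{Exh}(\psi)=\mathcal I$. But $\phi_{n_j}(c_{n_j})=(n_j+1)/n_j>1$ for all $j$, contradicting (5). $\square$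

## 6. Avoiding spread-out families of sets

Fix $n$ for this section and the next two. The letters $Y,Z,T,\dots$ denote independent, uniformly distributed elements of finite nonempty index sets; $\Pr$ and $\mathbb E_Y$ refer to them. The point $x$ is distributed according to some $P_G$.

The first lemma makes precise that it is improbable to meet every member of a family of small sets in which no coordinate outside $G$ is popular, even when each member comes with its own improbable exceptional set.

**Lemma 3.** Let $U_Y\subseteq[m]$, $|U_Y|\le u$, and $X_Y\subseteq\Omega$ with $\nu_{U_Y}(X_Y)\le\varepsilon$ for all $Y$. Let $G$ be such that $\Pr_Y(i\in U_Y)\le\theta$ for all $i\notin G$. Then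
$$P_G\{x:\forall Y\,(x\cap U_Y\ne\emptyset\text{ or }x\in X_Y)\}\ \le\ 2\varepsilon+4u\theta4^u .$$

*Proof.* **Step 1: many $U_Y$ are avoided.** Let $w_x(Y)=1$ if $x\cap U_Y=\emptyset$ and $0$ otherwise. Put $N_x=\mathbb E_Yw_x(Y)$ and, using (3), $\bar w=\mathbb E_xN_x=\mathbb E_Y2^{-|U_Y\setminus G|}\ge2^{-u}$. For fixed $Y,Y'$, the variables $w_x(Y),w_x(Y')$ depend on the coordinates in $U_Y\setminus G$ and $U_{Y'}\setminus G$, so their covariance is $0$ if these sets are disjoint. In any case it is at most $1$. For independent $Y,Y'$,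
$$\Pr\big((U_Y\cap U_{Y'})\setminus G\ne\emptyset\big)\le\mathbb E_Y\sum_{i\in U_Y\setminus G}\Pr_{Y'}(i\in U_{Y'})\le u\theta .$$
Since $\mathrm{Var}(N_x)$ is the average over $Y,Y'$ of these covariances, $\mathrm{Var}(N_x)\le u\theta$. By Chebyshev's inequality,
$$P_G(N_x\le\bar w/2)\ \le\ \frac{4u\theta}{\bar w^2}\ \le\ 4u\theta4^u.\tag{6}$$

**Step 2: few avoided $U_Y$ have $x$ in their exceptional set.** Let $M_x=\mathbb E_Yw_x(Y)1[x\in X_Y]$. By (3),
$$\mathbb E_xM_x=\mathbb E_Y\,2^{-|U_Y\setminus G|}P_{G\cup U_Y}(X_Y)\le\varepsilon\bar w ,$$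
because $G\cup U_Y\supseteq U_Y$ and $\nu_{U_Y}(X_Y)\le\varepsilon$. (Here we use that $\nu$ is a maximum over all supersets.) By Markov's inequality, $P_G(M_x\ge\bar w/2)\le2\varepsilon$.

**Step 3: combine.** If $x$ is in the event of the lemma, then every $Y$ with $w_x(Y)=1$ has $x\in X_Y$, so $M_x=N_x$. Hence $N_x\le\bar w/2$ or $M_x\ge\bar w/2$. Add the two bounds. $\square$

The second lemma concerns votes. For each $x$, two families of voters cast votes in $\mathbb F_2$, and a voter counts only if $x$ avoids its set. If any two voters from different families agree apart from a small set, then the second family almost unanimously supports the majority of the first.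

**Lemma 4.** Let $(U_Y)_Y,(U'_Z)_Z$ be families of subsets of $[m]$ of size $\le u$, and let $v_x(Y),v'_x(Z)\in\mathbb F_2$ satisfy $\nu_{U_Y\cup U'_Z}(\{x:v_x(Y)\ne v'_x(Z)\})\le\varepsilon^*$ for all $Y,Z$, where $\varepsilon^*>0$. Let $G$ be such that $\Pr_Y(i\in U_Y)\le\theta$ and $\Pr_Z(i\in U'_Z)\le\theta$ for $i\notin G$, and assume $8u\theta4^u\le\sqrt{\varepsilon^*}\le1$. Let $\mathsf m_x$ be the majority value of $v_x(Y)$ over $\{Y:x\cap U_Y=\emptyset\}$ (value $0$ if there is a tie or no such $Y$). Then with $P_G$-probability $\ge1-2\sqrt{\varepsilon^*}$, the set $\{Z:x\cap U'_Z=\emptyset\}$ is nonempty and at most a $16\sqrt{\varepsilon^*}$ fraction of its elements satisfy $v'_x(Z)\ne\mathsf m_x$.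

*Proof.* **Step 1: enough voters on both sides.** Let $w,N,\bar w$ be as in the previous proof and $w',N',\bar w'$ the analogues for $U'$. By (6), applied to each family, $N_x>\bar w/2$ and $N'_x>\bar w'/2$ off an event of probability $\le8u\theta4^u\le\sqrt{\varepsilon^*}$.

**Step 2: few disagreeing pairs.** Let $R_x=\mathbb E_{Y,Z}w_x(Y)w'_x(Z)1[v_x(Y)\ne v'_x(Z)]$. By (3), applied to the set $U_Y\cup U'_Z$,
$$\mathbb E_xR_x\le\varepsilon^*\,\mathbb E_{Y,Z}2^{-|(U_Y\cup U'_Z)\setminus G|}\le\varepsilon^*(\bar w\bar w'+u\theta)\le2\varepsilon^*\bar w\bar w'.$$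
For the second inequality: when $U_Y\setminus G$ and $U'_Z\setminus G$ are disjoint, the term equals $2^{-|U_Y\setminus G|}2^{-|U'_Z\setminus G|}$, and the average of this product over independent $Y,Z$ is $\bar w\bar w'$. They fail to be disjoint with probability at most $\mathbb E_Y\sum_{i\in U_Y\setminus G}\Pr_Z(i\in U'_Z)\le u\theta$, and then the term is at most $1$. The third holds because $u\theta\le4^{-u}\le\bar w\bar w'$. By Markov, $R_x<2\sqrt{\varepsilon^*}\,\bar w\bar w'$ off an event of probability $\le\sqrt{\varepsilon^*}$.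

**Step 3: compare with the majority.** Off all these events, which have total probability $\le2\sqrt{\varepsilon^*}$, we have $N'_x>0$ and $R_x\le8\sqrt{\varepsilon^*}N_xN'_x$. If $x\cap U'_Z=\emptyset$ and $v'_x(Z)\ne\mathsf m_x$, then at least half of the $Y$ with $x\cap U_Y=\emptyset$ have $v_x(Y)=\mathsf m_x\ne v'_x(Z)$. Hence
$$\mathbb E_Zw'_x(Z)1[v'_x(Z)\ne\mathsf m_x]\cdot\frac{N_x}2\ \le\ R_x\ \le\ 8\sqrt{\varepsilon^*}N_xN'_x .$$
Divide by $N_xN'_x/2$. $\square$

## 7. From approximately additive to linear, one level up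

Let $a$ be a finite nonempty set and $V=\mathcal P(a)$, an $\mathbb F_2$-vector space with $+=\triangle$ and zero $\emptyset$. "Linear" means $\mathbb F_2$-linear.

**Proposition 5.** Let $k<n$, and let $f_x:V\to\mathbb F_2$ $(x\in\Omega)$ satisfy $f_x(\emptyset)=0$ and $X_{Y,Z}:=\{x:f_x(Y+Z)\ne f_x(Y)+f_x(Z)\}\in S_k$ for all $Y,Z\in V$. Then there are linear $g_x:V\to\mathbb F_2$ $(x\in\Omega)$ with $\{x:f_x(A)\ne g_x(A)\}\in S_{k+1}$ for every $A\in V$.

*Proof.* Write $t=t_k$, $\varepsilon=\varepsilon_k$, with $\eta,t',\eta'$ from (2).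

**Step 1: popular coordinates.** The purpose is to attach to each $Y$ a coordinate set of size independent of $|a|$, and then one set for all $Y$. Choose $F_{Y,Z}$ with $|F_{Y,Z}|\le t$ and $\nu_{F_{Y,Z}}(X_{Y,Z})\le\varepsilon$. With $T\in V$ uniform, let
$$K_Y=\{i:\Pr_T(i\in F_{Y,T})\ge\eta\},\qquad K=\{i:\Pr_Y(i\in K_Y)\ge\eta'\}.$$
Since $\sum_i\Pr_T(i\in F_{Y,T})=\mathbb E_T|F_{Y,T}|\le t$, we get $|K_Y|\le t/\eta=t'$. In the same way $|K|\le t'/\eta'$.

**Step 2: quadruples.** The purpose is to show that four-term relations hold up to a set controlled by the $K_Y$ alone. *Claim: if $Y_1+Y_2+Y_3+Y_4=0$, then*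
$$\nu_{K_{Y_1}\cup\dots\cup K_{Y_4}}\Big(\Big\{x:\sum_jf_x(Y_j)\ne0\Big\}\Big)\le9\varepsilon.\tag{7}$$
For $T\in V$ put $T'=T+Y_1+Y_3$. Then $Y_3+T'=Y_1+T$, and since the $Y_j$ sum to zero, $Y_4+T'=Y_2+T$. Let
$$X_T=X_{Y_1,T}\cup X_{Y_2,T}\cup X_{Y_3,T'}\cup X_{Y_4,T'} .$$
If $x\notin X_T$, then
$$\begin{aligned}f_x(Y_1)+f_x(T)+f_x(Y_1+T)&=0,& f_x(Y_2)+f_x(T)+f_x(Y_2+T)&=0,\\ f_x(Y_3)+f_x(T')+f_x(Y_1+T)&=0,& f_x(Y_4)+f_x(T')+f_x(Y_2+T)&=0.\end{aligned}$$
In the sum of these four equations everything cancels except $\sum_jf_x(Y_j)$, so $\sum_jf_x(Y_j)=0$. Thus if $\sum_jf_x(Y_j)\ne0$, then $x\in X_T$ for every $T$.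

Let $U_T=F_{Y_1,T}\cup F_{Y_2,T}\cup F_{Y_3,T'}\cup F_{Y_4,T'}$. Then $|U_T|\le4t$ and $\nu_{U_T}(X_T)\le4\varepsilon$. Both $T$ and $T'$ are uniform on $V$, so $\Pr_T(i\in U_T)\le4\eta$ for $i\notin\bigcup_jK_{Y_j}$. For each $G\supseteq\bigcup_jK_{Y_j}$, Lemma 3 with $u=4t$, $\theta=4\eta$ and $4\varepsilon$ for $\varepsilon$ bounds the $P_G$-probability of the set in (7) by
$$8\varepsilon+4\cdot4t\cdot4\eta\cdot4^{4t}=8\varepsilon+64\,t\,\eta\,4^{4t}=9\varepsilon .$$

**Step 3: the vote.** By (7) the difference $f_x(Y)+f_x(A+Y)$ hardly depends on $Y$, so we let the $Y$ vote on the value at $A$. For $A\in V$ put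
$$v^A_x(Y)=f_x(Y)+f_x(A+Y),\qquad U^A_Y=K_Y\cup K_{A+Y},$$
and let $\mathsf m_x(A)$ be the majority value of $v^A_x(Y)$ over $\{Y\in V:x\cap U^A_Y=\emptyset\}$, with the convention of Lemma 4. Below, Lemma 4 is applied with $u=3t'$, $\theta=3\eta'$, $\varepsilon^*=9\varepsilon$. Its numerical condition holds, since
$$8\cdot3t'\cdot3\eta'\cdot4^{3t'}=72\,t'\eta'\,64^{t'}=3\sqrt\varepsilon=\sqrt{\varepsilon^*}\le1 .$$
For $i\notin K$ and every fixed $C\in V$, $\Pr_Y(i\in K_{C+Y})<\eta'$, because $C+Y$ is uniform. So a union of at most three sets $K_{C+Y}$ contains $i\notin K$ with probability at most $3\eta'$.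

**Step 4: $\mathsf m_x$ is additive at each pair, up to a small set controlled by $K$ alone.** *Claim: for all $A,B$,*
$$\nu_K(\{x:\mathsf m_x(A+B)\ne\mathsf m_x(A)+\mathsf m_x(B)\})\le18\sqrt\varepsilon.\tag{8}$$
Let $G\supseteq K$ and $U'_Z=K_Z\cup K_{A+Z}\cup K_{A+B+Z}$ for $Z\in V$. Apply Lemma 4 three times, always with this $U'$:

- with $(U^A_Y,v^A)$ and $v'_x(Z)=v^A_x(Z)$;
- with $(U^B_Y,v^B)$ and $v'_x(Z)=v^B_x(A+Z)$;
- with $(U^{A+B}_Y,v^{A+B})$ and $v'_x(Z)=v^{A+B}_x(Z)$.

In each case $v_x(Y)+v'_x(Z)$ is the sum of $f_x$ over a quadruple with sum zero, namely $(Y,A+Y,Z,A+Z)$, $(Y,B+Y,A+Z,A+B+Z)$ and $(Y,A+B+Y,Z,A+B+Z)$ respectively. The four sets $K_{Y_j}$ are contained in $U_Y\cup U'_Z$. So (7) and the monotonicity of $\nu$ in its index give the hypothesis with $\varepsilon^*=9\varepsilon$.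

Off an event of $P_G$-probability at most $3\cdot2\sqrt{\varepsilon^*}=18\sqrt\varepsilon$, all three conclusions hold. They concern the same nonempty set $\{Z:x\cap U'_Z=\emptyset\}$, and the three bad fractions add up to at most $3\cdot16\sqrt{\varepsilon^*}=144\sqrt\varepsilon\le0.144<1$. So there is one $Z$ with
$$v^A_x(Z)=\mathsf m_x(A),\qquad v^B_x(A+Z)=\mathsf m_x(B),\qquad v^{A+B}_x(Z)=\mathsf m_x(A+B).$$
Since $v^A_x(Z)+v^B_x(A+Z)=f_x(Z)+f_x(A+B+Z)=v^{A+B}_x(Z)$, we get $\mathsf m_x(A)+\mathsf m_x(B)=\mathsf m_x(A+B)$.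

**Step 5: $\mathsf m_x(A)$ agrees with $f_x(A)$ up to a small set.** *Claim: for all $A$,*
$$\nu_{K\cup K_A\cup K_\emptyset}(\{x:\mathsf m_x(A)\ne f_x(A)\})\le6\sqrt\varepsilon.\tag{9}$$
Let $G\supseteq K\cup K_A\cup K_\emptyset$. Apply Lemma 4 with $(U^A_Y,v^A)$ and, on the other side, a one-point index set with $U'=K_A\cup K_\emptyset$ and $v'_x=f_x(A)$. As $U'\subseteq G$, no $i\notin G$ lies in $U'$. Since $f_x(\emptyset)=0$, $v^A_x(Y)+v'_x$ is the sum of $f_x$ over the quadruple $(A,\emptyset,Y,A+Y)$, so (7) gives the hypothesis. Off probability $2\sqrt{\varepsilon^*}=6\sqrt\varepsilon$, the fraction of bad elements in the one-point index set is at most $16\sqrt{\varepsilon^*}=48\sqrt\varepsilon<1$, hence $0$. That is, $f_x(A)=\mathsf m_x(A)$.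

**Step 6: the nearest linear functional.** The purpose is to replace $\mathsf m_x$, which is additive at most pairs, by an exactly linear function. Fix $x$, let
$$\alpha_x=\Pr_{A,B}\big(\mathsf m_x(A+B)\ne\mathsf m_x(A)+\mathsf m_x(B)\big),\qquad s=(-1)^{\mathsf m_x},\qquad \hat s(\gamma)=\mathbb E_A\,s(A)(-1)^{\gamma(A)}$$
for $\gamma:V\to\mathbb F_2$ linear. The characters $(-1)^\gamma$ are an orthonormal basis of the real functions on $V$ for the inner product $\mathbb E_A(\cdot)(\cdot)$. So $s=\sum_\gamma\hat s(\gamma)(-1)^\gamma$, and $\sum_\gamma\hat s(\gamma)^2=\mathbb E_As(A)^2=1$. Expanding all three factors, and using $(-1)^{\gamma(A+B)}=(-1)^{\gamma(A)}(-1)^{\gamma(B)}$ and orthogonality in $A$ and in $B$,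
$$1-2\alpha_x=\mathbb E_{A,B}\,s(A)s(B)s(A+B)=\sum_\gamma\hat s(\gamma)^3\le\max_\gamma\hat s(\gamma)\cdot\sum_\gamma\hat s(\gamma)^2=\max_\gamma\hat s(\gamma).$$
Let $g_x$ be a linear functional maximizing $\hat s$. Since $\hat s(g_x)=1-2\Pr_A(\mathsf m_x(A)\ne g_x(A))$, we obtain $\Pr_A(\mathsf m_x(A)\ne g_x(A))\le\alpha_x$.

**Step 7: from most $A$ to every $A$.** Fix $A$ and $G\supseteq K$. If $\mathsf m_x(A)\ne g_x(A)$, then for every $Y$ at least one of the following holds: additivity of $\mathsf m_x$ fails at $(A,Y)$, or $\mathsf m_x(Y)\ne g_x(Y)$, or $\mathsf m_x(A+Y)\ne g_x(A+Y)$. Otherwise $\mathsf m_x(A)=\mathsf m_x(Y)+\mathsf m_x(A+Y)=g_x(Y)+g_x(A+Y)=g_x(A)$. Averaging over $Y$,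
$$1[\mathsf m_x(A)\ne g_x(A)]\le\Pr_Y(\text{additivity of }\mathsf m_x\text{ fails at }(A,Y))+2\alpha_x .$$
Take $\mathbb E_{x\sim P_G}$. By (8), for each fixed pair the probability of failure is at most $18\sqrt\varepsilon$, so the first term and $\mathbb E_x\alpha_x$ are each at most $18\sqrt\varepsilon$. Hence $P_G(\mathsf m_x(A)\ne g_x(A))\le54\sqrt\varepsilon$. Together with (9),
$$\nu_{K\cup K_A\cup K_\emptyset}(\{x:f_x(A)\ne g_x(A)\})\le60\sqrt\varepsilon\le100\sqrt\varepsilon=\varepsilon_{k+1},$$
and $|K\cup K_A\cup K_\emptyset|\le t'/\eta'+2t'\le t_{k+1}$. So the set is in $S_{k+1}$. $\square$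

## 8. From linear functionals to points of $a$

The next lemma is statement (W) of Section 3 for the new notion of smallness. The improbable sets make the difference.

**Lemma 6.** Let $j<n$, $W$ an $\mathbb F_2$-vector space, $u_x:V\to W$ linear $(x\in\Omega)$ with $\{x:u_x(S)\ne0\}\in S_j$ for all $S\in V$. Then $\{x:u_x\ne0\}\in S_{j+1}$.

*Proof.* Let $t=t_j$, $\varepsilon=\varepsilon_j$.

**Step 1: one coordinate set for all $S$.** Choose $F_S$ with $|F_S|\le t$ and $\nu_{F_S}(\{x:u_x(S)\ne0\})\le\varepsilon$. Let $\zeta=\varepsilon/(16t\,16^t)$ and $K=\{i:\Pr_S(i\in F_S)\ge\zeta\}$. With $\eta$ from (2) at level $j$ we have $\zeta\ge\eta$, so $|K|\le t/\zeta\le t/\eta=t'\le t_{j+1}$.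

**Step 2: each value, with $K$ in place of $F_S$.** Fix $S$ and $G\supseteq K$. If $u_x(S)\ne0$, then for every $Y$, $u_x(Y)\ne0$ or $u_x(S+Y)\ne0$. Apply Lemma 3 with $U_Y=F_Y\cup F_{S+Y}$, of size $\le2t$, and exceptional sets $X_Y=\{x:u_x(Y)\ne0\}\cup\{x:u_x(S+Y)\ne0\}$, for which $\nu_{U_Y}(X_Y)\le2\varepsilon$. For $i\notin K$, $\Pr_Y(i\in U_Y)\le2\zeta$. If $u_x(S)\ne0$ then $x\in X_Y$ for all $Y$, so
$$P_G(u_x(S)\ne0)\le4\varepsilon+4\cdot2t\cdot2\zeta\cdot4^{2t}=4\varepsilon+16\,t\,\zeta\,16^t=5\varepsilon .$$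

**Step 3: all values at once.** If $u_x\ne0$, its kernel is a proper subspace of the finite space $V$, so $u_x(S)\ne0$ for at least half of all $S$. Hence $P_G(u_x\ne0)\le2\,\mathbb E_SP_G(u_x(S)\ne0)\le10\varepsilon\le\varepsilon_{j+1}$ for every $G\supseteq K$. $\square$

**Theorem 7 (stability).** Let $k+7\le n$, and let $f_x:\mathcal P(a)\to\{0,1\}$ $(x\in\Omega_n)$ satisfy $f_x(\emptyset)=0$ and, for all $A,B\subseteq a$,
$$\{x:f_x(A\triangle B)\ne f_x(A)+f_x(B)\}\in S_k,\quad \{x:f_x(A\cap B)\ne f_x(A)f_x(B)\}\in S_k,\quad \{x:f_x(a)\ne1\}\in S_k$$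
(sums mod $2$). Then there is $h:\Omega_n\to a$ such that $\{x:f_x(A)=1\}\,\triangle\,h^{-1}[A]\in S_{k+7}$ for all $A\subseteq a$.

*Proof.* **Step 1: linearize.** Take $g_x$ from Proposition 5 and let $D_A=\{x:f_x(A)\ne g_x(A)\}\in S_{k+1}$.

**Step 2: make the $g_x$ multiplicative off a single small set.** Put $q_x(A,B)=g_x(A\cap B)+g_x(A)g_x(B)$. It is bilinear in $(A,B)$, because $\cap$ distributes over $\triangle$ and $g_x$ is linear. For fixed $A,B$,
$$\{x:q_x(A,B)\ne0\}\subseteq\{x:f_x(A\cap B)\ne f_x(A)f_x(B)\}\cup D_{A\cap B}\cup D_A\cup D_B .$$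
These are four sets in $S_{k+1}$, so by (4) used twice the union is in $S_{k+3}$. Lemma 6, applied for fixed $A$ to the linear maps $B\mapsto q_x(A,B)$, gives $\{x:q_x(A,\cdot)\ne0\}\in S_{k+4}$. Lemma 6, applied to the linear maps $A\mapsto q_x(A,\cdot)$ from $V$ to its dual $V^*$, gives $\{x:q_x\ne0\}\in S_{k+5}$.

**Step 3: the unit.** $\{x:g_x(a)\ne1\}\subseteq\{x:f_x(a)\ne1\}\cup D_a\in S_{k+2}$. So $\mathrm{Bad}:=\{x:q_x\ne0\}\cup\{x:g_x(a)\ne1\}\in S_{k+6}$.

**Step 4: read off $h$.** Let $x\notin\mathrm{Bad}$. Then $g_x$ is linear and multiplicative with $g_x(a)=1$. From $\sum_{y\in a}g_x(\{y\})=g_x(a)=1$, some $g_x(\{y\})=1$. If $y\ne y'$, then $g_x(\{y\})g_x(\{y'\})=g_x(\emptyset)=0$, so exactly one $y=:h(x)$ has $g_x(\{y\})=1$. By linearity $g_x(A)=1$ iff $h(x)\in A$. For $x\in\mathrm{Bad}$ let $h(x)\in a$ be arbitrary. Then $\{x:f_x(A)=1\}\triangle h^{-1}[A]\subseteq D_A\cup\mathrm{Bad}\in S_{k+7}$. $\square$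

## 9. Cutting a continuous lifting into finite blocks

We now prove that $\mathcal I$ has the RN property. Let $\Phi:\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(\omega)/\mathcal I$ be a homomorphism with continuous lifting $H$. Write $X=_{\mathcal I}Y$ if $X\triangle Y\in\mathcal I$, and let $d_n(X,Y)=\phi_n((X\triangle Y)\cap b_n)$, a pseudometric. By (5), $X=_{\mathcal I}Y$ iff $d_n(X,Y)\to0$.

**Step 1: stabilizing traces.** The purpose is to find finite patterns $s_i$ that shield block $n$ of the output from the early part of the input. *There are $0=l_0<l_1<\cdots$, $0=N_0<N_1<\cdots$ and $s_i\subseteq a_i:=[l_i,l_{i+1})$ with:*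

(i) *if $A\cap a_i=s_i$, then $d_n\big(H((A\setminus l_i)\cup s),H((A\setminus l_i)\cup s')\big)\le2^{-i}$ for all $s,s'\subseteq l_i$ and $n\ge N_{i+1}$;*

(ii) *for $n<N_{i+1}$, $H(A)\cap b_n$ depends only on $A\cap l_{i+1}$.*

Given $l_i,N_i$, let $\mathcal C_N$ be the set of $A$ such that the inequality in (i) holds for all $s,s'\subseteq l_i$ and all $n\ge N$. For fixed $n,s,s'$ the condition depends continuously on $A$ through finitely many bits of the output, so it is clopen, and $\mathcal C_N$ is closed. The $\mathcal C_N$ increase with $N$. Their union is $\mathcal P(\omega)$: the sets $(A\setminus l_i)\cup s$ and $(A\setminus l_i)\cup s'$ are equal mod finite, so their $H$-images are equal mod $\mathcal I$, and there are only finitely many pairs $s,s'$. By the Baire category theorem some $\mathcal C_N$ has nonempty interior. Enlarging $N$, let $N=:N_{i+1}>N_i$, and let $\{A:A\cap l'=\sigma\}\subseteq\mathcal C_{N_{i+1}}$ with $l'>l_i$. Membership in $\mathcal C_N$ depends only on $A\setminus l_i$, so $\mathcal C_{N_{i+1}}$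 contains every $A$ with $A\cap[l_i,l')=\sigma\cap[l_i,l')$. By continuity and compactness each $H(A)\cap b_n$ depends on a finite part of $A$, so we can choose $l_{i+1}\ge l'$ satisfying (ii). Put $s_i=\sigma\cap[l_i,l')$. If $A\cap a_i=s_i$, then $A\cap[l_i,l')=s_i$, and (i) follows.

**Step 2: localization.** The purpose is to replace $\Phi$, on each half of $\omega$, by a map acting block by block. For $r=0,1$ let $E_r=\bigcup\{a_i:i\equiv r\bmod2\}$. Let $Q_0=H(E_0)$ and $Q_1=\omega\setminus Q_0$. Then $\Phi[E_r]=[Q_r]$ for both $r$, since $E_1=\omega\setminus E_0$. Fix $r$ and let $S=\bigcup\{s_i:i\not\equiv r\bmod 2\}$. *For $A\subseteq E_r$, $i\equiv r$, $i\ge1$ and $N_i\le n<N_{i+2}$:*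
$$d_n\big(H(A\cup S),H((A\cap a_i)\cup S)\big)\le2^{-(i-1)}.\tag{10}$$
Let $B=(A\setminus l_{i-1})\cup S$. The sets $A\cup S$ and $B$ agree off $l_{i-1}$. As $i-1\not\equiv r$, both have trace $s_{i-1}$ on $a_{i-1}$. Since $n\ge N_i$, (i) for $i-1$ gives $d_n(H(A\cup S),H(B))\le2^{-(i-1)}$. Next, $B$ and $(A\cap a_i)\cup S$ agree on $l_{i+2}$: below $l_{i-1}$ both equal $S$; on $a_{i-1}$ and $a_{i+1}$ the set $A$ is empty; on $a_i$ both equal $A\cap a_i$. Since $n<N_{i+2}$, (ii) for $i+1$ gives $H(B)\cap b_n=H((A\cap a_i)\cup S)\cap b_n$. This proves (10).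

The intervals $[N_i,N_{i+2})$ with $i\equiv r$, $i\ge1$, are disjoint and cover all large $n$. For such $i$ let
$$C_i=Q_r\cap\bigcup\{b_n:N_i\le n<N_{i+2}\},\qquad \Gamma_i^\circ(D)=H(D\cup S)\cap C_i\quad(D\subseteq a_i),$$
and $\Gamma_i(D)=\Gamma_i^\circ(D)$ if $D\ne\emptyset$, $\Gamma_i(\emptyset)=\emptyset$. For $A\subseteq E_r$ let $\Gamma^\circ(A)=\bigcup_i\Gamma_i^\circ(A\cap a_i)$ and $\Gamma(A)=\bigcup_i\Gamma_i(A\cap a_i)$. By (10), $\Gamma^\circ(A)=_{\mathcal I}H(A\cup S)\cap Q_r$. The right side represents $\Phi[A\cup S]\wedge\Phi[E_r]=\Phi[A]$, because $(A\cup S)\cap E_r=A$. In particular $\Gamma^\circ(\emptyset)\in\mathcal I$. Also $\Gamma(A)\triangle\Gamma^\circ(A)\subseteq\Gamma^\circ(\emptyset)$, since the two differ only at those $i$ with $A\cap a_i=\emptyset$. Therefore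
$$[\Gamma(A)]=\Phi[A]\qquad\text{for all }A\subseteq E_r.\tag{11}$$

**Step 3: the errors on block $n$ are uniformly small.** For $N_i\le n<N_{i+2}$ ($i\equiv r$, $i\ge1$) let $\delta_n$ be the maximum, over $D,D'\subseteq a_i$, of the $\phi_n$-values of the intersections with $b_n$ of the three sets
$$\Gamma_i(D\triangle D')\triangle\Gamma_i(D)\triangle\Gamma_i(D'),\qquad \Gamma_i(D\cap D')\triangle(\Gamma_i(D)\cap\Gamma_i(D')),\qquad C_i\setminus\Gamma_i(a_i).$$
*Then $\delta_n\to0$.* Otherwise there are $\delta>0$ and one of the three kinds of error such that for infinitely many $i$ there are $n_i\in[N_i,N_{i+2})$ and $D_i,D'_i\subseteq a_i$ with error of that kind $>\delta$ at $b_{n_i}$. Let $A=\bigcup D_i$ and $A'=\bigcup D'_i$ over these $i$. Since $\Gamma$ acts separately on the $a_i$, one of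
$$\Gamma(A\triangle A')\triangle\Gamma(A)\triangle\Gamma(A'),\qquad\Gamma(A\cap A')\triangle(\Gamma(A)\cap\Gamma(A')),\qquad Q_r\setminus\Gamma(E_r)$$
has $\phi_n$-value $>\delta$ on infinitely many blocks, so it is not in $\mathcal I$. By (11), $A\mapsto[\Gamma(A)]$ is the restriction of the homomorphism $\Phi$, and $[\Gamma(E_r)]=[Q_r]$, so all three sets are in $\mathcal I$. This is a contradiction.

**Step 4: apply stability on each block.** Let $n$ be in the range of Step 3, with corresponding $i$, and let $a=a_i$. For $x\in b_n\cap Q_r$ let $f_x(D)=1$ iff $x\in\Gamma_i(D)$. For $x\in b_n\setminus Q_r$ let $f_x(D)=1$ iff $\min a_i\in D$. Then $f_x(\emptyset)=0$ for all $x$. At $x\notin Q_r$ there are no errors, so the error sets of Theorem 7 are the intersections with $b_n$ of the three sets in Step 3. They have $L_n\le n\delta_n$. As $L_n$ is an integer and $\delta_n<1$ for large $n$, they lie in $S_{k_n}$ with $k_n=\max(1,\lfloor n\delta_n\rfloor)$ for all large $n$. Since $k_n/n\to0$, we have $k_n+7\le n$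 for large $n$, and Theorem 7 gives $h_n:b_n\to a_i$ with
$$\phi_n\big(\{x\in b_n:f_x(D)=1\}\triangle h_n^{-1}[D]\big)\le\frac{k_n+7}n\quad\text{for all }D\subseteq a_i .\tag{12}$$

**Step 5: assemble $h$.** Let $h^r:Q_r\to E_r$ be $h_n$ on $b_n\cap Q_r$ for these large $n$, and arbitrary on the remaining finitely many points. Let $A\subseteq E_r$. For $x\in b_n\cap Q_r$, with $n$ large, $h^r(x)\in A$ iff $h_n(x)\in A\cap a_i$, and $x\in\Gamma(A)$ iff $f_x(A\cap a_i)=1$. So $(h^r)^{-1}[A]\triangle\Gamma(A)$ meets $b_n$ in a subset of the set in (12) with $D=A\cap a_i$. As the bound in (12) tends to $0$, $(h^r)^{-1}[A]=_{\mathcal I}\Gamma(A)$, and by (11) $[(h^r)^{-1}[A]]=\Phi[A]$.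

Do this for $r=0$ and $r=1$, and put $h=h^0\cup h^1:\omega\to\omega$. For $A\subseteq\omega$,
$$[h^{-1}[A]]=[(h^0)^{-1}[A\cap E_0]]\vee[(h^1)^{-1}[A\cap E_1]]=\Phi[A\cap E_0]\vee\Phi[A\cap E_1]=\Phi[A].$$
So $A\mapsto h^{-1}[A]$ is a completely additive lifting of $\Phi$, and $\mathcal I$ has the RN property. With Proposition 2(c) this proves Theorem 1. $\blacksquare$

## 10. Uniform stability, Baire liftings, restrictions, larger ideals, tallness

For infinite $Z\subseteq\omega$ let $\mathcal I|Z=\{A\subseteq Z:A\in\mathcal I\}$, an ideal on $Z$. The notions above apply to ideals on $Z$ through a bijection of $Z$ with $\omega$, so a completely additive lifting into $\mathcal P(Z)$ is $A\mapsto h^{-1}[A]$ with $h:Z\to\omega$. An ideal is *tall* if every infinite set contains an infinite member of the ideal. The ideal $\mathcal I$ itself is not tall. Let $e_n\in b_n$ be the point corresponding to $\emptyset\in\Omega_n$. By Section 4, $\nu_F(\{e_n\})=1$ for all $F$, so $L_n(\{e_n\})=n+1$, and no infinite subset of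 $\{e_n:n\ge1\}$ is in $\mathcal I$.

**Theorem 8.** For the ideal $\mathcal I$ above:

1. (Uniform stability.) If $f:\mathcal P(a)\to\mathcal P(b_n)$, $a$ any finite nonempty set, satisfies $f(\emptyset)=\emptyset$ and preserves $\triangle,\cap$ and the unit up to $\phi_n$-error $\le\delta$, then some Boolean homomorphism $A\mapsto h^{-1}[A]$ is within $\phi_n$-distance $\delta+\frac8n$ of $f$ on all of $\mathcal P(a)$.
2. (Baire liftings.) Every homomorphism $\Phi:\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(\omega)/\mathcal I$ with a Baire-measurable lifting has a completely additive lifting.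
3. (Heredity.) For every infinite $Z\subseteq\omega$, $\mathcal I|Z$ has the RN property, also in the form of item 2.
4. (Strong pathology.) If $\psi$ is a non-pathological lsc submeasure with $\mathcal I\subseteq\mathrm{Exh}(\psi)$, then $\psi(c_n)\to0$, whereas $\phi_n(c_n)>1$ for all $n$. So every non-pathological analytic P-ideal containing $\mathcal I$ contains $\bigcup_{n\in M}c_n$ for some infinite $M$, and no such union is in $\mathcal I$.
5. (Tallness.) There is a tall pathological analytic P-ideal with the RN property.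

*Proof of 1.* Let $k=\max(1,\lfloor n\delta\rfloor)$ and $f_x(A)=1$ iff $x\in f(A)$. If $k+7\le n$, the error sets have integer level $L_n\le n\delta$, hence lie in $S_k$, and Theorem 7 gives distance at most $(k+7)/n$. This is at most $\delta+\frac7n$ if $k=\lfloor n\delta\rfloor$, and it is $\frac8n$ if $k=1$. Now let $k+7>n$, so $k+8\ge n+1$. If $k=\lfloor n\delta\rfloor$, then $\delta+\frac8n\ge\frac{k+8}n\ge\frac{n+1}n$. If $k=1>\lfloor n\delta\rfloor$, then $n\le7$ and $\frac8n\ge\frac{n+1}n$. Since $\phi_n\le\frac{n+1}n$, in these cases any $h:b_n\to a$ works.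

*Proof of 2.* The purpose is to turn a Baire-measurable lifting into a continuous one. Let $H$ be a Baire-measurable lifting. It is continuous on a comeager set, hence on some $\mathcal G=\bigcap_iO_i$ with $O_i$ decreasing, open and dense. Choose $0=l_0<l_1<\cdots$ and $s_i\subseteq a_i=[l_i,l_{i+1})$ such that $\{A:A\cap l_{i+1}=s\cup s_i\}\subseteq O_i$ for every $s\subseteq l_i$. To find $s_i$, list the finitely many $s\subseteq l_i$ and extend the pattern above $l_i$ once for each, using that $O_i$ is open and dense. If $A\cap a_i=s_i$ for infinitely many $i$, then $A\in O_i$ for infinitely many $i$, and so $A\in\mathcal G$, because the $O_i$ decrease.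

Let $E_r=\bigcup\{a_i:i\equiv r\bmod2\}$, $S^r=\bigcup\{s_i:i\not\equiv r\bmod2\}$ and $Q=H(E_0)$. For every $A$ and $r$ the set $(A\cap E_r)\cup S^r$ has trace $s_i$ on $a_i$ for all $i\not\equiv r$, so it lies in $\mathcal G$. Hence the map
$$A\mapsto\big(H((A\cap E_0)\cup S^0)\cap Q\big)\cup\big(H((A\cap E_1)\cup S^1)\setminus Q\big)$$
is continuous. As $S^0\subseteq E_1$, $S^1\subseteq E_0$ and $\omega\setminus Q$ represents $\Phi[E_1]$, it represents
$$(\Phi[(A\cap E_0)\cup S^0]\wedge\Phi[E_0])\vee(\Phi[(A\cap E_1)\cup S^1]\wedge\Phi[E_1])=\Phi[A\cap E_0]\vee\Phi[A\cap E_1]=\Phi[A].$$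
So $\Phi$ has a continuous lifting, and Theorem 1 applies.

*Proof of 3.* Let $\Phi:\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(Z)/(\mathcal I|Z)$ have a continuous (or Baire-measurable) lifting $H$, and let $\kappa:\omega\setminus Z\to\omega$ be injective. The map $A\mapsto\kappa^{-1}[A]$ is an exact homomorphism $\mathcal P(\omega)\to\mathcal P(\omega\setminus Z)$ that sends finite sets to finite sets. So $A\mapsto H(A)\cup\kappa^{-1}[A]$ induces a homomorphism $\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(\omega)/\mathcal I$, and it is a lifting of it of the same kind. By Theorem 1 (or item 2) there is $h:\omega\to\omega$ with $h^{-1}[A]=_{\mathcal I}H(A)\cup\kappa^{-1}[A]$ for all $A$. Intersecting with $Z$, $(h|_Z)^{-1}[A]$ and $H(A)$ differ by a set in $\mathcal I|Z$. So $h|_Z$ gives a completely additive lifting of $\Phi$.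

*Proof of 4.* The first statement is Proposition 2(b), and $\phi_n(c_n)=(n+1)/n$ by Proposition 2(a). If $\mathrm{Exh}(\psi)\supseteq\mathcal I$ with $\psi$ non-pathological, choose an infinite $M=\{n_1<n_2<\cdots\}$ with $\psi(c_{n_j})\le2^{-j}$. By countable subadditivity, as in the proof of Proposition 2(c), $\bigcup_{n\in M}c_n\in\mathrm{Exh}(\psi)$. For no infinite $M$ is this union in $\mathcal I$, by (5).

*Proof of 5.* Let $Z=\bigcup_n(b_n\setminus\{e_n\})$. Then $\mathcal I|Z=\mathrm{Exh}(\phi|_{\mathcal P(Z)})$, so, transferring along the increasing enumeration of $Z$, it is an analytic P-ideal by Solecki's theorem. It has the RN property by item 3. All $B_i^n$ and $c_n$ are subsets of $Z$: their points are nonempty sets, since $m_n/3\ge1$. So the proof of Proposition 2(b),(c), applied to submeasures $\psi$ on $Z$, shows that $\mathcal I|Z$ is pathological. It is tall. An infinite $X\subseteq Z$ meets infinitely many of the finite blocks, so it contains an infinite $X'$ with $|X'\cap b_n|\le1$ for all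 $n$. If $X'\cap b_n=\{x\}$, then $x$ corresponds to a nonempty subset of $[m_n]$, so $\{x\}\subseteq B^n_i$ for some $i$ and $\phi_n(X'\cap b_n)\le\frac1n$. Hence $X'\in\mathcal I$. $\blacksquare$
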